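\title{A Visibly Pushdown Language in $\mathbf{AC}^0$:\\ Aligning Two Distorted Copies of a Word}

\begin{abstract}
We show that the language generated by the grammar $S\to \mathtt{ac}S\mathtt{b}\mid \mathtt{a}S\mathtt{bc}\mid\epsilon$ is in $\mathbf{AC}^0$. More generally, for grammars $S\to USV\mid\epsilon$ with $(U,V)$ ranging over a finite set of pairs of blocks, a condition on block lengths decides whether the language is in $\mathbf{AC}^0$ or $\mathbf{TC}^0$-complete. A word of the language shows one hidden word twice, with two different length distortions, and the task is to align the two copies without counting exactly. A false alignment is refuted by a chain of jumps at geometrically shrinking scales. Each jump needs only coarse knowledge of its starting point, so the whole chain is described by $O(\log m)$ bits on inputs of length $m$ and is checked in parallel.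
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $L$ be the language over $\{\mathtt a,\mathtt b,\mathtt c\}$ generated by the context-free grammar
\[
S\to \mathtt{ac}\,S\,\mathtt b\ \mid\ \mathtt a\,S\,\mathtt{bc}\ \mid\ \epsilon .
\]
A word of $L$ has the form $U_1\cdots U_nV_n\cdots V_1$, where each pair $(U_i,V_i)$ is $(\mathtt{ac},\mathtt b)$ or $(\mathtt a,\mathtt{bc})$: the $i$-th $\mathtt a$ from the left is matched with the $i$-th $\mathtt b$ from the right, and exactly one of the two is followed by a $\mathtt c$. The language is visibly pushdown: an automaton recognizes it that pushes on the call letter $\mathtt a$, pops on the return letter $\mathtt b$, and leaves the stack alone on the internal letter $\mathtt c$.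

The class $\mathbf{AC}^0$ consists of the languages recognized by families $(C_m)_{m\ge0}$ of Boolean circuits of constant depth and polynomial size, built from NOT gates and AND and OR gates of unbounded fan-in, where $C_m$ decides membership for words of length $m$ (a letter is encoded by one bit per element of the alphabet). The families may be non-uniform: no algorithm producing $C_m$ from $m$ is required. The class $\mathbf{TC}^0$ is defined in the same way with MAJORITY gates added. A \emph{constant-depth (Turing) reduction} of $L'$ to $L''$ is a family of constant-depth polynomial-size circuits for $L'$ with NOT, AND, OR gates and gates that test membership in $L''$; a language is \emph{$\mathbf{TC}^0$-complete} if it lies in $\mathbf{TC}^0$ and every language of $\mathbf{TC}^0$ reduces to it. Since PARITY is not in $\mathbf{AC}^0$ (Furst--Saxe--Sipser; Ajtai), $\mathbf{AC}^0$ circuits cannot count the ones in a string exactly.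

The problem of determining the complexity of $L$, and in particular whether $L\in\mathbf{AC}^0$, is posed in \cite{tsp}. Two neighbors of $L$ show what is at stake. For $S\to\mathtt{ac}S\mathtt{bc}\mid\mathtt aS\mathtt b\mid\epsilon$, matched blocks have equal lengths, so they sit at mirror positions and membership is a conjunction of local checks. For $S\to\mathtt aS\mathtt b\mid\mathtt aS\mathtt{bc}\mid\epsilon$, membership of $\mathtt a^nv$ asks whether $v$ has exactly $n$ blocks, which is exact counting. In $L$ the position of the $i$-th $\mathtt a$ depends on the number of $\mathtt c$'s before it, so finding the partner of a given $\mathtt a$ seems to require its rank, and one would guess that $L$ behaves like the second neighbor. But the natural reduction breaks down. Encode a bit by one of the equally long words $\mathtt{ac}$ (one block) and $\mathtt{aa}$ (two blocks). Their partners $\mathtt b$ and $\mathtt{bcbc}$ have lengths $1$ and $4$, so whoever writes down the second half must already have counted. The guess is in fact wrong.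

\begin{theorem}\label{thm:A}
$L\in\mathbf{AC}^0$.
\end{theorem}

The proof decides the question for a whole family of grammars. Let $A,B,C$ be pairwise disjoint finite alphabets, let $\mathcal U\subset AC^*$ and $\mathcal V\subset BC^*$ be finite sets of words, called \emph{blocks}, let $E\subseteq\mathcal U\times\mathcal V$, and let $L_E$ be generated by the productions $S\to USV$ for $(U,V)\in E$ and $S\to\epsilon$. Consider the condition
\begin{equation}\label{eq:star}
\begin{array}{l}
(U,V),(U,V')\in E\ \text{ implies }\ |V|=|V'|,\quad\text{and}\\[2pt]
(U,V),(U',V)\in E\ \text{ implies }\ |U|=|U'|.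
\end{array}\tag{$*$}
\end{equation}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] If \eqref{eq:star} holds, then $L_E\in\mathbf{AC}^0$.
\item[(2)] Otherwise $L_E\notin\mathbf{AC}^0$; in fact $L_E$ is $\mathbf{TC}^0$-complete under constant-depth (Turing) reductions.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the case $E=\{(\mathtt{ac},\mathtt b),(\mathtt a,\mathtt{bc})\}$, in which no block occurs in two pairs and \eqref{eq:star} holds vacuously. Another instance shows that part (1) separates checking from computing. Take $B=\{\mathtt b,\mathtt d\}$ and $E=\{(\mathtt a,\mathtt b),(\mathtt{ac},\mathtt d)\}$. Producing the first half $u$ from the second half $v$ reveals the number $|u|-|v|$ of $\mathtt d$'s in $v$, yet whether a given $u$ fits a given $v$ is decided in $\mathbf{AC}^0$.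

Part (2) is proved in Section~\ref{sec:hard}. Section~\ref{sec:views} reduces part (1) to an alignment problem, Section~\ref{sec:idea} explains its solution on small cases, and Sections~\ref{sec:count}--\ref{sec:align} carry it out.

\section{Parsing, and the case where counting is unavoidable}\label{sec:hard}

By induction on derivations, $L_E$ consists of the words $U_1\cdots U_nV_n\cdots V_1$ with $n\ge0$ and all $(U_i,V_i)\in E$. Because $A,B,C$ are disjoint, in a concatenation of blocks a block starts exactly at each letter of $A\cup B$. So a word $\xi$ has at most one factorization $\xi=uv$ with $u=U_1\cdots U_n\in\mathcal U^*$ and $v=V_{n'}\cdots V_1\in\mathcal V^*$, and $\xi\in L_E$ if and only if the factorization exists, $n=n'$, and all $(U_i,V_i)\in E$. Let $w$ bound the lengths of all blocks. For given $N_1,N_2\ge1$ with $N_1+N_2=|\xi|$, a factorization with $|u|=N_1$ and $|v|=N_2$ exists if and only if the first letter of $\xi$ is in $A$, the letter after the first $N_1$ letters is in $B$, the first $N_1$ letters avoid $B$, the last $N_2$ letters avoid $A$, and every segment from a letter of $A\cup B$ up to the next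 such letter or the end is a block. We call this the \emph{format check}. It inspects windows of at most $w+1$ letters, so it is in $\mathbf{AC}^0$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Suppose $(U,V),(U,V')\in E$ with $|V|\ne|V'|$. For $y\in\{0,1\}^M$ let $v(y)$ arise from $y$ by replacing each $0$ by $V^{|V'|}$ and each $1$ by $V'^{\,|V|}$. Both words have length $|V||V'|$, so each letter of $v(y)$ depends on one bit of $y$. If $y$ has $k$ ones, then $v(y)$ has $n_k=|V'|M+(|V|-|V'|)k$ blocks, and $k\mapsto n_k$ is injective. Every block of $v(y)$ forms a pair of $E$ with $U$, so only the numbers of blocks matter: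
\[
U^{n_k}v(y)\in L_E\iff y\text{ has exactly }k\text{ ones}.
\]
If instead $(U,V),(U',V)\in E$ with $|U|\neq|U'|$, replace $0$ by $U^{|U'|}$ and $1$ by $U'^{\,|U|}$ and append the appropriate power of $V$. In both cases MAJORITY and PARITY are ORs, over suitable $k$, of such queries. Replacing MAJORITY gates by these circuits shows that every language of $\mathbf{TC}^0$ reduces to $L_E$, and $L_E\in\mathbf{AC}^0$ would put PARITY in $\mathbf{AC}^0$.

Conversely, $L_E\in\mathbf{TC}^0$ for every $E$. Whether exactly $i$ of given bits are $1$ is decided by two MAJORITY gates padded with constants. So a circuit can run the format check for each $N_1$, compute the rank from the left of every block of $u$ and the rank from the right of every block of $v$ by counting letters of $A$ and of $B$, and check that the numbers of blocks agree and that blocks of equal rank form a pair of $E$.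
\end{proof}

\section{Two views of a hidden word}\label{sec:views}

\subsection*{Views}
Let $\Gamma$ be a finite alphabet and $x=x_0\cdots x_{n-1}\in\Gamma^n$ with $n\ge1$. The integers $0,\dots,n$ are the \emph{boundaries} of $x$. For boundaries $i\le j$ we write $x[i..j)=x_i\cdots x_{j-1}$, and we put $x_n=\$ $, an end marker not in $\Gamma$. Italic $a,b$ denote boundaries. A \emph{weight} is a map $\omega:\Gamma\to\{1,\dots,w\}$. It gives boundary $a$ the \emph{position} $\operatorname{pos}(a)=\sum_{i<a}\omega(x_i)$. Let $N=\operatorname{pos}(n)$ and let $P\subseteq[0,N]$ be the set of positions of boundaries. The \emph{view} of $x$ under $\omega$ is the string $\lambda:[0,N]\to\Gamma\cup\{\$,\bot\}$ with $\lambda(\operatorname{pos}(a))=x_a$ and $\lambda=\bot$ outside $P$. A circuit reading $\lambda$ refers to a boundary by its position; the index $a$, being an exact count, is hidden from it.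

Under \eqref{eq:star}, a word of $L_E$ consists of two views of one word (Figure~\ref{fig:views}). The following proposition, whose proof occupies the rest of the paper, aligns them.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=0.8cm]
\node at (-1.2,2) {$\lambda_1$}; \node at (-1.2,0) {$\lambda_2$};
\foreach \p/\q in {0/1,1/\bot,2/1,3/\bot,4/0,5/0,6/\$} \node at (\p,2) {$\q$};
\foreach \p/\q in {0/1,1/1,2/0,3/\bot,4/0,5/\bot,6/\$} \node at (\p,0) {$\q$};
\foreach \p/\q in {0/0,2/1,4/2,5/4,6/6} \draw (\p,1.65) -- (\q,0.35);
\foreach \p in {0,...,6} \node[font=\scriptsize] at (\p,-0.6) {$\p$};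
\end{tikzpicture}
\caption{The word $\mathtt{ac\,ac\,a\,a\,bc\,bc\,b\,b}\in L$ hides $x=1100$, where $1$ stands for the pair $(\mathtt{ac},\mathtt b)$ and $0$ for $(\mathtt a,\mathtt{bc})$. The first half, read from the left, gives the view $\lambda_1$ ($1$ has weight $2$, $0$ has weight $1$); the second half, read from the right, gives $\lambda_2$ (weights exchanged). Lines join the two positions of the same boundary of $x$.}\label{fig:views}
\end{figure}

\begin{proposition}[Alignment]\label{prop:align}
Fix $\Gamma$ and $w$. For all large $m$ and all $1\le N_1,N_2<m$ there are circuits, of depth $O(1)$ and size $m^{O(1)}$ with constants depending only on $\Gamma$ and $w$, that read strings $\lambda_1$ on $[0,N_1]$ and $\lambda_2$ on $[0,N_2]$ and compute a relation $\operatorname{Rel}\subseteq\{s:\lambda_1(s)\ne\bot\}\times\{t:\lambda_2(t)\neq\bot\}$ with the following property. If $\lambda_1,\lambda_2$ are views of the same word $x\in\Gamma^n$ under weights $\omega_1,\omega_2$ bounded by $w$, then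
\[
\operatorname{Rel}=\{(\operatorname{pos}_1(a),\operatorname{pos}_2(a)):0\le a\le n\}.
\]
\end{proposition}

Nothing is promised when the views come from different words. This is enough, because a proposed alignment can be tested locally.

\begin{proof}[Proof of Theorem~\ref{thm:B}(1), given Proposition~\ref{prop:align}]
If $E=\emptyset$, then $L_E=\{\epsilon\}$. Otherwise delete the blocks that occur in no pair of $E$, regard $E$ as a bipartite graph on $\mathcal U\cup\mathcal V$, and let $\Gamma$ be its set of connected components. Two blocks of $\mathcal U$ in one component are joined by a path $U,V,U',V',\dots$, and by \eqref{eq:star} blocks of $\mathcal U$ with a common neighbor have equal length. So all $U$ in a component $\zeta$ have one length $\omega_1(\zeta)$, and in the same way all $V$ in $\zeta$ have one length $\omega_2(\zeta)$. This is the only use of \eqref{eq:star}.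

Let $\xi$ be an input of length $m$. Finitely many small $m$ are handled by lookup, so let $m$ be large. The circuit is an OR over all $N_1,N_2\ge1$ with $N_1+N_2=m$ of the following test. Run the format check, which yields $\xi=uv$. Measure positions in $u$ from the left end and positions in $v$ from the right end of $\xi$. Let $\lambda_1(s)$ be the component of the block of $u$ that starts at $s$, and $\lambda_2(t)$ the component of the block of $v$ whose last letter is preceded, from the right, by exactly $t$ letters; put $\lambda_i(N_i)=\$ $ and $\lambda_i=\bot$ elsewhere. These strings are computed from windows of $O(w)$ letters, and they are the views, under $\omega_1$ and $\omega_2$, of the words of components of $U_1,\dots,U_n$ and of $V_1,\dots,V_{n'}$. Compute $\operatorname{Rel}$ and accept if $(0,0)\in\operatorname{Rel}$ and every $(s,t)\in\operatorname{Rel}$ satisfies one of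
\begin{enumerate}
\item[(i)] $s=N_1$ and $t=N_2$;
\item[(ii)] $s<N_1$, $t<N_2$, the blocks $U$ at $s$ and $V$ at $t$ satisfy $(U,V)\in E$, and $(s+|U|,t+|V|)\in\operatorname{Rel}$.
\end{enumerate}
If the test accepts, start at $(0,0)$ and follow (ii). The first coordinate increases, so the walk ends, and it can end only at $(N_1,N_2)$. It passes $U_i$ and $V_i$ together, so $n=n'$, all $(U_i,V_i)\in E$, and $\xi\in L_E$. Conversely, let $\xi\in L_E$ and let $N_1,N_2$ be the lengths of its halves. Then $U_i$ and $V_i$ lie in the same component, so $\lambda_1,\lambda_2$ are views of one word and $\operatorname{Rel}$ is the true alignment. It contains $(0,0)$, the pair for $a=n$ satisfies (i), and the pair for $a<n$ satisfies (ii) with the blocks $U_{a+1},V_{a+1}$ and the pair for $a+1$ as successor.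
\end{proof}

\subsection*{What a view reveals}
The reversed word $x^R=x_{n-1}\cdots x_0$, again with end marker $\$ $, has boundary $n-a$ where $x$ has boundary $a$; we regard the two as the same cut in different coordinates. Its view under $\omega$ lives on $[0,N]$, the cut at position $s$ of $\lambda$ sits at position $N-s$, and it carries the symbol $x_{a-1}$ (or $\$ $ if $a=0$), which is the nearest symbol other than $\bot$ to the left of $s$ in $\lambda$, at distance at most $w$. So the reversed view is computed locally, and all that follows applies to $z\in\{x,x^R\}$.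

Since a letter determines the distance to the next boundary, factors can be compared inside one view without knowing indices.

\begin{lemma}\label{lem:V}
Let $\lambda$ be a view of $z$, let $\sigma\le p$ and $o$ be boundaries, $h=p-\sigma$ and $\ell=\operatorname{pos}(p)-\operatorname{pos}(\sigma)$. The following are equivalent:
\begin{enumerate}
\item[(i)] $o+h\le n$ and $z[o..o+h)=z[\sigma..p)$;
\item[(ii)] $\operatorname{pos}(o)+\ell\le N$ and $\lambda(\operatorname{pos}(o)+\delta)=\lambda(\operatorname{pos}(\sigma)+\delta)$ for $0\le\delta<\ell$.
\end{enumerate}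
In that case $\operatorname{pos}(o+i)-\operatorname{pos}(\sigma+i)$ is constant for $0\le i\le h$.
\end{lemma}

\begin{proof}
Under (i), equal letters have equal weights. This gives the last claim, and both stretches of $\lambda$ show the same letters at the same offsets and $\bot$ elsewhere, which is (ii). Under (ii), we show by induction on $i\le h$ that $o+i\le n$, that $z[o..o+i)=z[\sigma..\sigma+i)$, and that $\operatorname{pos}(o+i)-\operatorname{pos}(o)=\operatorname{pos}(\sigma+i)-\operatorname{pos}(\sigma)$. If this holds for $i<h$, the common difference $\delta$ is less than $\ell$, so $z_{o+i}=z_{\sigma+i}\in\Gamma$. Hence $o+i<n$, and adding the common weight gives the claim for $i+1$.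
\end{proof}

For boundaries $\sigma\le p$ of $z$, let $\operatorname{occ}(\sigma,p)$ be the number of occurrences of $z[\sigma..p)$ in $z$, that is, of boundaries $o$ as in (i), and let $\operatorname{occ}^+(\sigma,p)$ be the number of those occurrences that are followed by the same symbol, $z_{o+p-\sigma}=z_p$. If $n<m$, then
\begin{equation}\label{eq:occ}
1\le\operatorname{occ}^+\le\operatorname{occ}\le n+1\le m,\qquad \operatorname{occ}(\sigma,p+1)=\operatorname{occ}^+(\sigma,p)\quad(p<n).
\end{equation}
Both counts are nondecreasing in $\sigma$ (for $\sigma<p$ send $o$ to $o+1$), and $\operatorname{occ}$ is nonincreasing in $p$ by \eqref{eq:occ}. By Lemma~\ref{lem:V}, whether $o$ is counted is an AND of comparisons in the view: condition (ii), extended to $\delta=\ell$ for $\operatorname{occ}^+$.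

\section{The idea on small cases}\label{sec:idea}

To prove Proposition~\ref{prop:align} we must refute every false pair $(\operatorname{pos}_1(a),\operatorname{pos}_2(b))$, $a\ne b$, and no true pair. We shall construct polynomially many \emph{probes} $\Pi$, partial functions $\operatorname{val}_\Pi$ on the boundaries of $x$ that are defined from $x$ alone, such that any two boundaries are separated by some probe, and such that a circuit can evaluate $\operatorname{val}_\Pi(a)$ from any view and $\operatorname{pos}(a)$. The circuit may give up, but it never answers wrongly. A pair is refuted if some probe is evaluated on both sides with different answers. The tools available are comparison of factors (Lemma~\ref{lem:V}), arithmetic on positions, exact counting up to a power of $\log m$, and approximate counting with relative error $1/(\log m)^{O(1)}$ (Section~\ref{sec:count}).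

For $a\ne b$ let $q=\operatorname{lcp}(a,b)$ be the least $q\ge0$ with $x_{a+q}\ne x_{b+q}$. It exists, with $\max(a,b)+q\le n$, because $\$ $ occurs only at $n$.

\emph{Short agreement.} If $q$ is at most a power of $\log m$, the probe ``read the symbol $q$ boundaries ahead'' separates $a$ from $b$ and needs only small exact counts.

\emph{Runs.} For $x=0^n$ nearly all boundaries look alike at short range. But the number $n-a$ of letters after $a$ equals $(N-\operatorname{pos}(a))/\omega(0)$: inside a periodic stretch, counting periods is a division.

\emph{Long agreement.} If $q$ is large, the place of disagreement cannot be addressed by its depth, since approximate counting only locates a window around depth $q$. It must be addressed by a property that few places have. For this sketch, call $p\ge a$ a \emph{landmark} of $a$ if $\operatorname{occ}^+(a,p)\le0.6\operatorname{occ}(a,p)$. At each landmark the number of occurrences drops by a constant factor, so there are $O(\log m)$ landmarks and ``the $c$-th landmark'' is a short address. Below depth $q$, the landmarks of $a$ and $b$ have the same depths. At depth $q$ the occurrences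 of $W=x[a..a+q)$ followed by $x_{a+q}$ and those followed by $x_{b+q}$ are disjoint, so at least one of $a+q$, $b+q$ is a landmark. If both are, read the symbols there. The trouble is that only one may be.

\begin{example}\label{ex:toy}
Let $x=011010010$, $a=0$, $b=3$, so $W=01$ and $q=2$. The fractions $\operatorname{occ}^+/\operatorname{occ}$ at depths $0,1,2,3$ are $\frac5{10},\frac35,\frac13,\frac11$ for $a$ and $\frac5{10},\frac35,\frac23,\frac12$ for $b$: the word $01$ occurs at $0,3,6$, followed by $1,0,0$, and $010$ occurs at $3,6$, followed by $0,\$ $. The third landmark of $a$ is $2$ (depth $2$), that of $b$ is $6$ (depth $3$). Jump there and look back: one sees $x_1=1$ and $x_5=0$, and the probe ``third landmark, then the symbol to the left'' separates $a$ from $b$.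
\end{example}

In general the jump leads to $a+q$ and $b+q'$ with $q'>q$, and restricting landmarks to a narrow window makes $\Delta=q'-q$ tiny compared with $q$. Looking back, both sides see the text $W$, shifted against itself by $\Delta$. Either the two backward readings disagree soon, and the problem has been reduced to a smaller scale; or they agree for long, which forces the period $\Delta$ on a long stretch, and then counting periods separates $a$ from $b$. The second alternative cannot be dropped: in $x=0^n$ the only landmark of every $a\ge1$ is $n$ (the fraction is $\frac{n-d}{n-d+1}\ge\frac23$ at depth $d<n-a$ and $\frac1{a+1}$ at $n$), so all jumps end at the same point.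

\emph{Depth.} Each jump shrinks the scale by a polylogarithmic factor $R$, so a chain may have about $\log m/\log\log m$ jumps, too many to execute one after the other. Trying all sequences of exact landing positions is too expensive: at scale $r_k=R^{H-k}$ there are about $r_k$ candidates, and $\prod_k r_k=R^{\Theta(H^2)}$ with $R^H\approx m$. The remedy is to define the jump at scale $r_k$ so that it depends only on a \emph{coarse} starting position, known up to an error $\gamma_k=r_k/R^{O(1)}$. Given one coarse position, there are $R^{O(1)}$ candidates for the next, hence $R^{O(H)}=m^{O(1)}$ sequences in all. For each sequence all jumps are computed simultaneously, and each exact landing point is checked against the next coarse position. The price is that landmarks must tolerate errors in the starting point and in the counts. So the words counted will start not at $a$ but near $a+jg$, in a zone where the count is stable, and landmarks will come in a nested family $\mathcal M_0\supseteq\mathcal M_1\supseteq\cdots$ into which the computed approximations fit.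

\section{Counting in constant depth; parameters}\label{sec:count}

Throughout, $m$ is large in terms of $\Gamma$ and $w$, and $\Lambda=\lceil\log_2m\rceil$. ``Computable in $\mathbf{AC}^0$'' means by circuits of depth $O(1)$ and size $m^{O(1)}$, with constants that do not depend on the numerical parameters of the task. A function of $O(\log m)$ bits, such as division of numbers up to $m^{O(1)}$, is computable in $\mathbf{AC}^0$ by a \emph{table}, its disjunctive normal form. The least or largest position with a computable property is computable too, and an object depending on a computed position is obtained by computing it for all positions and selecting.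

\begin{lemma}[Small exact counts]\label{lem:F1}
Fix $c_0$. For $M\le m+1$ and $1\le t\le\Lambda^{c_0}$, whether at least $t$ of $M$ given bits are $1$ is computable in $\mathbf{AC}^0$. Hence so is whether exactly $t-1$ bits are $1$.
\end{lemma}

\begin{proof}
A uniformly random map $h:[M]\to[t^2]$ is injective on a fixed $t$-element set with probability at least $1-\binom t2/t^2>\frac12$. There are at most $M^t$ such sets, so by a union bound some family of $t\lceil\log_2M\rceil+1$ maps contains, for each set, a map injective on it. Then at least $t$ bits are $1$ if and only if, for some $h$ in the family, at least $t$ of the $t^2$ buckets $h^{-1}(v)$ contain a $1$. It remains to count the ones among $t^2\le\Lambda^{2c_0}$ bits. Count groups of $\Lambda$ bits by tables, then repeatedly add groups of $\lfloor\sqrt\Lambda\rfloor$ numbers by tables. The numbers have $O(\log\Lambda)$ bits, so a table has at most $\Lambda$ input bits, and $O(c_0)$ rounds suffice.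
\end{proof}

\begin{lemma}[Approximate counts]\label{lem:F2}
Fix $c_0$ and let $\Lambda^{-c_0}\le\eta\le1$. There is a map, computable in $\mathbf{AC}^0$, that sends $M\le m+1$ bits containing $\mathsf c$ ones to an integer $\hat{\mathsf c}\in[0,m+1]$ with $\mathsf c\le\hat{\mathsf c}\le(1+\eta)\mathsf c$.
\end{lemma}

\begin{proof}
We use the Chernoff bounds for a sum $X$ of independent $0/1$ variables and $0<\delta\le1$: $\Pr[X\le(1-\delta)\mathbb EX]\le e^{-\delta^2\mathbb EX/2}$, and $\Pr[X\ge(1+\delta)\mu']\le e^{-\delta^2\mu'/3}$ whenever $\mathbb EX\le\mu'$.

Pad with zeros to $M=m+1$, and let $\varepsilon=\eta/2\le\frac12$ and $\tau=\lceil600\varepsilon^{-2}\ln M\rceil=\Lambda^{O(1)}$. For each $1\le t\le M$ we build a circuit that accepts if $\mathsf c\ge t$ and rejects if $\mathsf c\le(1-\varepsilon)t$. For $t\le\tau$ use Lemma~\ref{lem:F1}. For $t>\tau$ consider the random test that samples $\lceil M\tau/t\rceil\le M$ input bits with replacement and checks by Lemma~\ref{lem:F1} whether the number $X$ of ones seen is at least $(1-\frac\varepsilon2)\tau$. If $\mathsf c\ge t$, then $\mathbb EX\ge\tau$ and the test errs with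 probability at most $e^{-\varepsilon^2\tau/8}\le M^{-3}$. If $\mathsf c\le(1-\varepsilon)t$, then $\mathbb EX\le(1-\varepsilon)(\tau+1)\le\mu':=(1-\frac34\varepsilon)\tau$, since $\varepsilon\tau/4\ge1$. With $\delta=\frac{\varepsilon/4}{1-3\varepsilon/4}\in(0,1]$ we have $(1+\delta)\mu'=(1-\frac\varepsilon2)\tau$ and $\delta^2\mu'\ge\varepsilon^2\tau/16$, so the test errs with probability at most $e^{-\varepsilon^2\tau/48}\le M^{-3}$.

Take an OR of $2M$ independent ANDs of $M$ independent tests. In the first case it errs only if every AND does, with probability at most $(M\cdot M^{-3})^{2M}=M^{-4M}$; in the second case only if some AND has all its tests err, with probability at most $2M\cdot M^{-3M}$. Both are below $2^{-M}$, so some fixed choice of samples is correct on all $2^M$ inputs. Let $\hat{\mathsf c}$ be the largest accepted $t$, or $0$ if there is none. Then $\mathsf c\le\hat{\mathsf c}$, and if $\hat{\mathsf c}>0$ then $\mathsf c>(1-\varepsilon)\hat{\mathsf c}$, so $\hat{\mathsf c}\le(1+2\varepsilon)\mathsf c$.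
\end{proof}

\subsection*{Parameters}
Let $R$ be the power of two with $1000\Lambda\le R<2000\Lambda$, the ratio of consecutive scales. Let $H$ be minimal with $R^H>m$, so $R^H\le mR$, and $H\ge6$ for large $m$. Put $K=H-5$. The \emph{levels} are $k=0,\dots,K$, with \emph{scale} $r_k=R^{H-k}$; thus $r_0>m$ and $r_K=R^5$ is within reach of Lemma~\ref{lem:F1}. For $k<K$, depths are measured in the \emph{unit} $g_k=r_k/R^4\ge R^2$, and coarse positions have the \emph{tolerance} $\gamma_k=g_k/16$, an integer. Note $r_{k+1}=g_kR^3$ and $r_k=g_kR^4$. Finally,
\[
T=40\Lambda,\qquad \theta_l=0.9-0.3\,l/T\quad(0\le l\le T),\qquad \eta=\frac1{64R^4},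
\]
so the thresholds decrease from $\theta_0=0.9$ to $\theta_T=0.6$. A hat denotes the estimate of Lemma~\ref{lem:F2} with this $\eta\ge\Lambda^{-5}$. All parameters depend only on $m$. From now on $x\in\Gamma^n$ with $1\le n<m$, and views have $N<m$.

\section{Landmarks, runs and probes}\label{sec:probes}

Everything in this section is defined from $x$ and $m$, except that robustness also involves $w$; no weight appears. Fix $z\in\{x,x^R\}$ and a level $k<K$, and write $r,g,\gamma$ for $r_k,g_k,\gamma_k$. The \emph{depth} of a boundary $p$ with respect to $a$ is $p-a$.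

\subsection*{Landmarks}
A pair of integers $(j,D)$ is \emph{admissible} if $T\le j$, $j+T<D-2T$ and $D\le R^4$. For such a pair, $0\le l\le T$ and a boundary $a$ of $z$, let $\mathcal M_l(a)$ be the set of boundaries $p$ with
\begin{gather}
(D-2T+l)g\le p-a\le(D+2T-l)g,\label{eq:window}\\
\operatorname{occ}^+(a+(j+l)g,\,p)\le\theta_l\operatorname{occ}(a+(j-l)g,\,p).\label{eq:drop}
\end{gather}
Admissibility gives $a\le a+(j-l)g\le a+(j+l)g<p$. As $l$ grows, each ingredient becomes stricter by a definite amount: the window loses $g$ at each end, the starting points move by $g$ in the unfavorable directions, and the threshold drops by $0.3/T$. These margins will absorb the errors of a circuit.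

\begin{lemma}\label{lem:land}
$\mathcal M_0(a)\supseteq\mathcal M_1(a)\supseteq\dots\supseteq\mathcal M_T(a)$, and $|\mathcal M_0(a)|\le8\Lambda$.
\end{lemma}

\begin{proof}
Let $p\in\mathcal M_{l+1}(a)$. The window for $l$ is larger, and monotonicity in $\sigma$ gives
\[
\operatorname{occ}^+(a+(j+l)g,p)\le\operatorname{occ}^+(a+(j+l+1)g,p)\le\theta_{l+1}\operatorname{occ}(a+(j-l-1)g,p),
\]
which is at most $\theta_l\operatorname{occ}(a+(j-l)g,p)$. Next let $\mathcal M_0(a)=\{p_1<\dots<p_s\}$ and $\sigma=a+jg$. For $i<s$, \eqref{eq:occ} gives $\operatorname{occ}(\sigma,p_{i+1})\le\operatorname{occ}(\sigma,p_i+1)=\operatorname{occ}^+(\sigma,p_i)\le0.9\operatorname{occ}(\sigma,p_i)$. Hence $1\le0.9^{s-1}m$, and $s\le1+\Lambda/\log_2(10/9)\le1+6.6\Lambda\le8\Lambda$.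
\end{proof}

\subsection*{Runs}
An integer $\pi\ge1$ is a \emph{period} of a word $Y$ if $Y[i]=Y[i+\pi]$ whenever both letters exist. The theorem of Fine and Wilf implies that a word of length at least $\pi+\pi'$ with periods $\pi,\pi'$ has period $\gcd(\pi,\pi')$.

\begin{lemma}\label{lem:per}
If $Y$ has minimal period $\pi$ and $X$ is a factor of $Y$ with $|X|\ge2\pi$, then $X$ has minimal period $\pi$.
\end{lemma}

\begin{proof}
The factor $X$ has period $\pi$. If it had a period $\pi'<\pi$, it would have the period $d=\gcd(\pi,\pi')<\pi$. The letter $Y[i]$ depends only on $i$ modulo $\pi$, and a factor of $X$ of length $\pi$ displays all residues. As this factor has period $d$ and $d\mid\pi$, the letter depends only on $i$ modulo $d$, so $Y$ has period $d$, a contradiction.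
\end{proof}

For integers $1\le e\le f-2$, $f\le R^4$, the \emph{core} at $a$ is $X=z[a+eg..a+fg)$. Suppose $a+fg\le n$ and the minimal period $\pi$ of $X$ is at most $|X|/2$. The \emph{run} is the largest interval $[p^-,p^+)$ with $a\le p^-\le a+eg$ and $a+fg\le p^+\le n$ on which $z$ has period $\pi$. It is obtained by extending the core to the left while $z_i=z_{i+\pi}$ and, independently since $|X|\ge\pi$, to the right while $z_i=z_{i-\pi}$. Put
\[
\operatorname{Per}(a)=\lfloor(p^+-p^-)/\pi\rfloor .
\]

\subsection*{Probes}
An \emph{address} is a tuple $(j,D,l,c)$ with $(j,D)$ admissible, $1\le l\le T-1$ and $1\le c\le8\Lambda$. A \emph{probe} is a sequence $\Pi=(\phi_0,\dots,\phi_{\kappa-1};\rho)$ with $0\le\kappa\le K$. Each \emph{step} $\phi_k$ is either \textsc{stay} or an address, then called a \emph{jump}. The \emph{question} $\rho$ is \textsc{short}$(j,D,l,c)$, \textsc{letter}$(j,D,l,c)$ with an address, or \textsc{per}$(e,f)$ if $\kappa<K$, and it is \textsc{loc}$(i)$ with $0\le i\le R^5$ if $\kappa=K$. The reading direction flips after each jump: the \emph{direction word} of level $k$ is $x$ if the number of jumps among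 $\phi_0,\dots,\phi_{k-1}$ is even, and $x^R$ otherwise. At level $k$, landmarks and runs are taken with the unit $g_k$, in the direction word $z$ of level $k$ and its coordinates.

The \emph{chain} from a boundary $a$ is the sequence of cuts $a_0=a,a_1,\dots,a_\kappa$, where $a_{k+1}=a_k$ if $\phi_k$ is \textsc{stay}, and $a_{k+1}$ is the $c$-th smallest element of $\mathcal M_l(a_k)$ if $\phi_k=(j,D,l,c)$ (undefined if there is none). The \emph{value} $\operatorname{val}_\Pi(a)$ is read at level $\kappa$:
\begin{itemize}
\item \textsc{short}: $1$ if $|\mathcal M_l(a_\kappa)|<c$, and $0$ otherwise;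
\item \textsc{letter}: $z_p$ for the $c$-th element $p$ of $\mathcal M_l(a_\kappa)$, if it exists;
\item \textsc{per}: $\operatorname{Per}(a_\kappa)$, if defined;
\item \textsc{loc}$(i)$: $z_{a_K+i}$, if $a_K+i\le n$.
\end{itemize}
A circuit can be sure of a value only if small errors do not matter. The pair $(\Pi,a)$ is \emph{robust} if chain and value are defined and
\begin{enumerate}
\item[(R1)] whenever $\mathcal M_l(a_k)$ is used, in a jump or in the question, $\mathcal M_{l-1}(a_k)=\mathcal M_{l+1}(a_k)$;
\item[(R2)] if $\rho=\textsc{per}(e,f)$, then $a_\kappa+(f+1)g\le n$, and every word $z[\sigma_1..\sigma_2)$ with $\sigma_1-a_\kappa\in[(e-1)g,eg]$ and $\sigma_2-a_\kappa\in[fg,(f+1)g]$ has a minimal period $\pi$ with $8w^2\pi\le\sigma_2-\sigma_1$.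
\end{enumerate}

An address takes at most $R^4\cdot R^4\cdot R\cdot R$ values, so a step or a question takes at most $R^{11}$ values, and
\begin{equation}\label{eq:nprobes}
\text{the number of probes is at most } HR^{11H}\le H(mR)^{11}=m^{O(1)}.
\end{equation}

\section{Separating two boundaries}\label{sec:sep}

\begin{lemma}[Separation]\label{lem:sep}
If $a\ne b$ are boundaries of $x$, there is a probe $\Pi$ with $(\Pi,a)$ and $(\Pi,b)$ robust and $\operatorname{val}_\Pi(a)\ne\operatorname{val}_\Pi(b)$.
\end{lemma}

\begin{proof}
We choose $\phi_0,\phi_1,\dots$ in turn, satisfying (R1) for both chains and keeping the invariant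
\[
a_k\ne b_k\quad\text{and}\quad \operatorname{lcp}(a_k,b_k)<r_k\ \text{ in the direction word of level }k,
\]
until a question separates. The invariant holds at level $0$ since $n<r_0$. If level $K$ is reached, then $q=\operatorname{lcp}(a_K,b_K)<R^5$ and \textsc{loc}$(q)$ separates.

Let $k<K$, let $z$ be the direction word, and write $a,b$ for $a_k,b_k$ and $q=\operatorname{lcp}(a,b)$. If $q<r_{k+1}$, let $\phi_k=\textsc{stay}$. Otherwise $gR^3\le q<gR^4$. Put
\[
W=z[a..a+q)=z[b..b+q),\qquad \alpha=z_{a+q}\ne\beta=z_{b+q},\qquad D=\lfloor q/g\rfloor\le R^4 .
\]

\emph{Choice of $j$.} Condition \eqref{eq:drop} compares counts with different starting points, so we need a zone in the first half of $W$ where the starting point hardly matters. Let $I=\lfloor q/(4Tg)\rfloor\ge R^3/(160\Lambda)-1\ge8\Lambda$. The ratios $\operatorname{occ}(a+(2i+2)Tg,a+q)/\operatorname{occ}(a+2iTg,a+q)$ for $0\le i<I$ have a telescoping product that is at most $m\le2^\Lambda$, so one of them is at most $2^{1/8}\le1.1$. For that $i$ put $j=(2i+1)T$. Let $\nu^\pm$ be the number of occurrences in $z$ of $W[(j\pm T)g..q)$; then $\nu^+\le1.1\nu^-$, and $\nu^\pm=\operatorname{occ}(a+(j\pm T)g,a+q)=\operatorname{occ}(b+(j\pm T)g,b+q)$.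 The pair $(j,D)$ is admissible: $j\ge T$, and $j+T\le2IT\le q/(2g)$ gives $D-2T-(j+T)\ge q/(2g)-1-2T\ge R^3/2-1-2T>0$.

The occurrences of $W[(j+T)g..q)$ followed by $\alpha$ and those followed by $\beta$ are disjoint. So one of $\operatorname{occ}^+(a+(j+T)g,a+q)$ and $\operatorname{occ}^+(b+(j+T)g,b+q)$ is at most $\frac12\nu^+\le0.55\nu^-\le\theta_T\nu^-$. Since $(D-T)g\le q\le(D+T)g$,
\begin{equation}\label{eq:one}
a+q\in\mathcal M_T(a)\quad\text{or}\quad b+q\in\mathcal M_T(b).
\end{equation}

\emph{Choice of $l$ and $c$.} By Lemma~\ref{lem:land}, each of the chains $\mathcal M_0\supseteq\dots\supseteq\mathcal M_T$ for $a$ and for $b$ has at most $8\Lambda$ strict inclusions. Among the $20\Lambda>16\Lambda$ index intervals $[2i,2i+2]$, $0\le i<20\Lambda$, one contains no strict inclusion of either chain. With $l=2i+1$ we have $1\le l\le T-1$ and (R1) holds for $a$ and for $b$. For $d<q$, the conditions $a+d\in\mathcal M_l(a)$ and $b+d\in\mathcal M_l(b)$ are equivalent, since the words in \eqref{eq:drop} and the letter at depth $d$ lie inside $W$. Let $c-1$ be the common number of landmarks of depth less than $q$. By \eqref{eq:one}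 and Lemma~\ref{lem:land}, $a+q\in\mathcal M_l(a)$ or $b+q\in\mathcal M_l(b)$, so $c\le8\Lambda$ and $(j,D,l,c)$ is an address.

\emph{Case 1: both hold.} The $c$-th landmarks are $a+q$ and $b+q$, and \textsc{letter}$(j,D,l,c)$ has the values $\alpha\neq\beta$.

\emph{Case 2: exactly one holds.} The lemma is symmetric in $a$ and $b$, so let $a+q\in\mathcal M_l(a)$ and $b+q\notin\mathcal M_l(b)$. If $|\mathcal M_l(b)|<c$, then \textsc{short}$(j,D,l,c)$ has the values $0$ and $1$. Otherwise the $c$-th element of $\mathcal M_l(b)$ is $b+q'$ with $q'>q$, and by \eqref{eq:window}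
\[
\Delta:=q'-q\le(D+2T)g-Dg=2Tg .
\]
Let $W'=z[b..b+q')$, which has $W$ as a prefix, and let $q_1\le q$ be the length of the longest common suffix of $W$ and $W'$.

\emph{Case 2a: $q_1<r_{k+1}$.} Then $q_1<q$, so the letters in front of the common suffix exist in $W$ and $W'$ and differ. Let $\phi_k=(j,D,l,c)$. The chains move to the cuts $a+q$ and $b+q'$ of $z$ and the direction flips. In the reversed word, the readings from these cuts agree for $q_1$ letters and then differ. So the cuts are distinct, their $\operatorname{lcp}$ is $q_1<r_{k+1}$, and the invariant holds at level $k+1$.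

\emph{Case 2b: $q_1\ge r_{k+1}=gR^3$.} For $q-q_1\le t<q$ we have $W'[t]=W[t]=W'[t+\Delta]$, the first equality because $W$ is a prefix of $W'$ and the second by the common suffix. So $Y=W'[q-q_1..q')$ has period $\Delta$, and its minimal period satisfies $\pi\le\Delta\le2Tg$. Note $Y[0..q_1)=W[q-q_1..q)$. Choose a core well inside this stretch: $e=\lceil(q-q_1)/g\rceil+1$ and $f=D-1$. Then
\[
(e-1)g\ge q-q_1,\qquad (f+1)g\le q,\qquad (f-e)g\ge q_1-4g\ge(R^3-4)g .
\]
So $1\le e\le f-2$, $f\le R^4$, and $a+(f+1)g$, $b+(f+1)g$ are at most $n$. All words in (R2), for $a$ and for $b$, and among them the core, are factors of $Y[0..q_1)$ of length at least $(R^3-4)g\ge16w^2Tg\ge8w^2\pi$. By Lemma~\ref{lem:per} they have minimal period $\pi$. Hence $\operatorname{Per}$ is defined and (R2) holds on both sides for $\rho=\textsc{per}(e,f)$.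

Let $[p^-_a,p^+_a)$ and $[p_b^-,p_b^+)$ be the runs. The extension to the left stops at depth $0$ at the latest and reads only letters of $W$, so $p^-_a-a=p^-_b-b=:d_0$. The word $z[a+q-q_1..a+q)$ has period $\pi$ and covers the core, but
\[
z_{a+q}=\alpha\ne\beta=W'[q]=Y[q_1]=Y[q_1-\pi]=W[q-\pi]=z_{a+q-\pi},
\]
so $p^+_a=a+q$ (also if $\alpha=\$ $, when $a+q=n$). On the other side $Y=z[b+q-q_1..b+q')$ covers the core, so $p^+_b\ge b+q'\ge b+q+\pi$. Therefore $\operatorname{Per}(b)\ge\lfloor(q+\pi-d_0)/\pi\rfloor=\operatorname{Per}(a)+1$.
\end{proof}

\section{Evaluation from a coarse position}\label{sec:eval}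

Fix a level $k<K$, a view $\lambda$ of $z$, and an integer $G\in[0,N]$. A boundary $a$ is \emph{close} to $G$ if $|\operatorname{pos}(a)-G|\le\gamma$. The circuits below read $\lambda$ and know $G$, but not $a$; the analysis applies to every $a$ close to $G$, and $d(p)=p-a$ denotes depth.

\subsection*{Estimating depths}
For a boundary $p$ with $\operatorname{pos}(p)\ge G$ let $\hat d(p)$ be the estimate of $|P\cap[G,\operatorname{pos}(p))|$. For $g/2\le y\le1.1r$ let $\sigma_y$ be the first boundary $p$ with $\operatorname{pos}(p)\ge G$ and $\hat d(p)\ge y$, if there is one.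

\begin{lemma}\label{lem:depth}
Let $a$ be close to $G$.
\begin{enumerate}
\item[(i)] If $\operatorname{pos}(p)\ge G$ and $d(p)\le2r$ or $\hat d(p)\le1.5r$, then $|\hat d(p)-d(p)|\le g/8$.
\item[(ii)] If $\sigma_y$ exists, then $y-g/8\le d(\sigma_y)\le y+g/2$. If not, all depths are at most $y+g/8$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The count $\mathsf c=|P\cap[G,\operatorname{pos}(p))|$ differs from $d(p)$ by the number of elements of $P$ in the half-open interval between $G$ and $\operatorname{pos}(a)$, so $|\mathsf c-d(p)|\le\gamma=g/16$. If $d(p)\le2r$, then $\mathsf c\le3r$ and $0\le\hat d(p)-\mathsf c\le3r\eta=3g/64<g/16$. If $d(p)>2r$, then $\hat d(p)\ge\mathsf c>2r-\gamma>1.5r$, so $\hat d(p)\le1.5r$ forces $d(p)\le 2r$.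

(ii) Suppose $\sigma_y$ exists. The lower bound holds if $d(\sigma_y)>2r$ and follows from (i) otherwise. The first boundary with position at least $G$ has $\hat d=0<y$, so the boundary $p'=\sigma_y-1$ has $\operatorname{pos}(p')\ge G$ and $\hat d(p')<y\le1.1r$. By (i), $d(\sigma_y)=d(p')+1\le y+g/8+1\le y+g/2$. If $\sigma_y$ does not exist, (i) bounds the depth of all $p$ with $\operatorname{pos}(p)\ge G$ by $y+g/8$, and a boundary with $\operatorname{pos}(p)<G\le\operatorname{pos}(a)+\gamma$ has depth at most $\gamma<y$.
\end{proof}

\subsection*{Landmarks}
We imitate \eqref{eq:window} and \eqref{eq:drop} with the parameter $l+\frac12$; the errors are smaller than half a step.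

\begin{lemma}\label{lem:sandwich}
For admissible $(j,D)$ and $0\le l\le T-1$, a set $\widetilde{\mathcal M}_l$ of boundaries is computable in $\mathbf{AC}^0$ from $\lambda$ and $G$ such that $\mathcal M_{l+1}(a)\subseteq\widetilde{\mathcal M}_l\subseteq\mathcal M_l(a)$ for every $a$ close to $G$.
\end{lemma}

\begin{proof}
Let $\sigma^-=\sigma_y$ for $y=(j-l-\frac12)g\ge g/2$ and $\sigma^+=\sigma_y$ for $y=(j+l+\frac12)g<Dg\le r$. If one of them does not exist, put $\widetilde{\mathcal M}_l=\emptyset$. This is correct, since by Lemma~\ref{lem:depth}(ii) all depths are below $(j+T)g<(D-2T)g$, so $\mathcal M_l(a)=\emptyset$. Otherwise Lemma~\ref{lem:depth}(ii) gives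
\begin{equation}\label{eq:sig}
(j-l-1)g\le d(\sigma^-)\le(j-l)g,\qquad (j+l)g\le d(\sigma^+)\le(j+l+1)g .
\end{equation}
Let $\mu=\frac12(\theta_l+\theta_{l+1})$ and let $\widetilde{\mathcal M}_l$ consist of the boundaries $p\ge\max(\sigma^-,\sigma^+)$ with
\[
(D-2T+l+\tfrac12)g\le\hat d(p)\le(D+2T-l-\tfrac12)g,\qquad \widehat{\operatorname{occ}}{}^+(\sigma^+,p)\le\mu\,\widehat{\operatorname{occ}}(\sigma^-,p).
\]
The last comparison is a table. Since $\theta_l-\mu=\mu-\theta_{l+1}=0.15/T\ge\eta$ and all thresholds are below $1$, we have $(1+\eta)\theta_{l+1}\le\mu$ and $(1+\eta)\mu\le\theta_l$. Also $(D+2T)g\le r+2Tg\le1.1r$.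

Let $p\in\mathcal M_{l+1}(a)$. Then $d(p)\ge(D-2T)g>(j+T)g\ge d(\sigma^\pm)$, and $d(p)\le1.1r$, so the condition on $\hat d(p)$ follows from \eqref{eq:window} for $l+1$ and Lemma~\ref{lem:depth}(i). By \eqref{eq:sig} and monotonicity in $\sigma$,
\begin{align*}
\widehat{\operatorname{occ}}{}^+(\sigma^+,p)&\le(1+\eta)\operatorname{occ}^+(a+(j+l+1)g,p)\\
&\le(1+\eta)\theta_{l+1}\operatorname{occ}(a+(j-l-1)g,p)\le\mu\operatorname{occ}(\sigma^-,p)\le\mu\,\widehat{\operatorname{occ}}(\sigma^-,p).
\end{align*}
Let $p\in\widetilde{\mathcal M}_l$. Then $\hat d(p)\le1.1r$, so Lemma~\ref{lem:depth}(i) yields \eqref{eq:window}, and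
\begin{align*}
\operatorname{occ}^+(a+(j+l)g,p)&\le\operatorname{occ}^+(\sigma^+,p)\le\widehat{\operatorname{occ}}{}^+(\sigma^+,p)\le\mu\,\widehat{\operatorname{occ}}(\sigma^-,p)\\
&\le\mu(1+\eta)\operatorname{occ}(\sigma^-,p)\le\theta_l\operatorname{occ}(a+(j-l)g,p).\qedhere
\end{align*}
\end{proof}

For $1\le l\le T-1$, the \emph{list} for $(j,D,l)$ and $G$ is $\widetilde{\mathcal M}_l$, and it is \emph{certified} if $\widetilde{\mathcal M}_{l-1}=\widetilde{\mathcal M}_l$. For $a$ close to $G$,
\[
\mathcal M_{l+1}(a)\subseteq\widetilde{\mathcal M}_l\subseteq\mathcal M_l(a)\subseteq\widetilde{\mathcal M}_{l-1}\subseteq\mathcal M_{l-1}(a),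
\]
and therefore
\begin{equation}\label{eq:cert}
\text{certified}\ \Rightarrow\ \widetilde{\mathcal M}_l=\mathcal M_l(a),\qquad\quad \mathcal M_{l-1}(a)=\mathcal M_{l+1}(a)\ \Rightarrow\ \text{certified}.
\end{equation}
For $c\le8\Lambda$, Lemma~\ref{lem:F1} decides whether the list has $c$ elements and finds the $c$-th one, the element with exactly $c-1$ elements before it. Thus a coarse starting position yields an exact landing position.

\subsection*{Runs}
A period of $z$ shows in the view as a shift. The number of periods is independent of the weight, although their length in the view is not.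

\begin{lemma}\label{lem:evalper}
For $(e,f)$ as in \textsc{per}, a procedure in $\mathbf{AC}^0$ reads $\lambda$, $G$ and the exact position of a boundary $a$ and outputs ``uncertified'' or a number. If $a$ is close to $G$, a number is output only if $\operatorname{Per}(a)$ is defined and equal to it, and a number is output if (R2) holds at $a$.
\end{lemma}

\begin{proof}
Let $\sigma_1=\sigma_y$ for $y=(e-\frac12)g$ and $\sigma_2=\sigma_y$ for $y=(f+\frac12)g\le1.1r$; output ``uncertified'' if one is missing. By Lemma~\ref{lem:depth}(ii), $d(\sigma_1)\in[(e-1)g,eg]$ and $d(\sigma_2)\in[fg,(f+1)g]$. So the core $X$ exists, and $\hat X=z[\sigma_1..\sigma_2)$ lies to the right of $a$ and covers it. For boundaries $p_1\le p_2$ and $\Omega\ge1$ let $\operatorname{Sh}(p_1,p_2,\Omega)$ be the condition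
\[
\lambda(y)=\lambda(y+\Omega)\quad\text{for all }y\text{ with }\operatorname{pos}(p_1)\le y<\operatorname{pos}(p_2)-\Omega .
\]
If $p_1<p_1+\pi'\le p_2$ and $\Omega'=\operatorname{pos}(p_1+\pi')-\operatorname{pos}(p_1)$, then Lemma~\ref{lem:V} with $o=p_1$, $\sigma=p_1+\pi'$, $p=p_2$ shows:
\begin{equation}\label{eq:shift}
z[p_1..p_2)\text{ has period }\pi'\iff\operatorname{Sh}(p_1,p_2,\Omega').
\end{equation}
Let $\ell=\operatorname{pos}(\sigma_2)-\operatorname{pos}(\sigma_1)$, and let $\Omega$ be the least integer with $0<\Omega<\ell$, $\operatorname{pos}(\sigma_1)+\Omega\in P$ and $\operatorname{Sh}(\sigma_1,\sigma_2,\Omega)$. By \eqref{eq:shift}, $\Omega$ exists if and only if the minimal period $\pi$ of $\hat X$ is less than $|\hat X|$, and then $\Omega=\operatorname{pos}(\sigma_1+\pi)-\operatorname{pos}(\sigma_1)$, so $\pi\le\Omega\le w\pi$. The procedure certifies if $\Omega$ exists and $\ell\ge8w\Omega$.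

Suppose it certifies. Then $|\hat X|\ge\ell/w\ge8\Omega\ge8\pi$. As $|\hat X|\le|X|+2g\le2|X|$, we get $|X|\ge4\pi$, so $X$ has minimal period $\pi$ by Lemma~\ref{lem:per}, $\operatorname{Per}(a)$ is defined, and the run contains $[\sigma_1,\sigma_2)$. We claim that for boundaries $p_1\le\sigma_1$ and $p_2\ge\sigma_2$, the word $z[p_1..p_2)$ has period $\pi$ if and only if $\operatorname{Sh}(p_1,p_2,\Omega)$. If it has period $\pi$, moving a window of $\pi$ letters by one step replaces a letter by an equal one, so all factors of length $\pi$ weigh $\Omega$; thus $\operatorname{pos}(p_1+\pi)=\operatorname{pos}(p_1)+\Omega$ and \eqref{eq:shift} applies. Conversely, the shift condition at $y=\operatorname{pos}(p_1)$ gives $\lambda(\operatorname{pos}(p_1)+\Omega)=z_{p_1}\ne\bot$, so $\operatorname{pos}(p_1)+\Omega=\operatorname{pos}(p_1+\pi'')$ for some $\pi''\ge1$ with $p_1+\pi''<\sigma_2$. By \eqref{eq:shift} the word has period $\pi''$, and by Lemma~\ref{lem:V} $\operatorname{pos}(i+\pi'')=\operatorname{pos}(i)+\Omega$ for $p_1\le i\le p_2-\pi''$. Since $\pi''\le\Omega\le|\hat X|$, we may take $i=\sigma_1$, which gives $\pi''=\pi$.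

Hence $p^+$ is the largest boundary $p_2\ge\sigma_2$ with $\operatorname{Sh}(\sigma_1,p_2,\Omega)$, and $p^-$ is the least boundary $p_1$ with $a\le p_1\le\sigma_1$ and $\operatorname{Sh}(p_1,\sigma_2,\Omega)$; here the exact position of $a$ is used. The procedure outputs $\lfloor(\operatorname{pos}(p^+)-\operatorname{pos}(p^-))/\Omega\rfloor$. This is $\operatorname{Per}(a)$, because each full period weighs $\Omega$ and a remainder of fewer than $\pi$ letters is a proper part of a factor of the run of length $\pi$, so it weighs less than $\Omega$.

Now assume (R2). The boundary $a+(f+1)g$ has depth greater than $(f+\frac12)g+g/8$, so $\sigma_1,\sigma_2$ exist by Lemma~\ref{lem:depth}(ii). The word $\hat X$ is among those in (R2), so $8w^2\pi\le|\hat X|$. Hence $\Omega$ exists and $\ell\ge|\hat X|\ge8w^2\pi\ge8w\Omega$.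
\end{proof}

\section{Running all levels in parallel}\label{sec:align}

Fix a view $\lambda$ of $x$ on $[0,N]$ and a probe $\Pi=(\phi_0,\dots,\phi_{\kappa-1};\rho)$, and let $\kappa'=\min(\kappa,K-1)$. A \emph{guide} for $\Pi$ is a sequence $\mathcal G=(G_0,\dots,G_{\kappa'})$ of integers. All positions and all $G_k$ are recorded in the coordinates of $\lambda$. At a level with direction word $x^R$, the procedures of Section~\ref{sec:eval} run in the reversed view with each number $s$ replaced by $N-s$, and resulting positions are converted back; distances are unaffected.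

The \emph{execution} of $(\Pi,\mathcal G)$ from $s\in P$ is the sequence $s_0=s,s_1,\dots,s_\kappa$, where $s_{k+1}=s_k$ if $\phi_k$ is \textsc{stay}, and $s_{k+1}$ is the position of the $c$-th element of the list for $(j,D,l)$ and $G_k$ at level $k$ if $\phi_k=(j,D,l,c)$. It is \emph{certified} if
\begin{enumerate}
\item[(a)] $0\le G_k\le N$ and $|s_k-G_k|\le\gamma_k$ for all $k\le\kappa'$;
\item[(b)] the list of every jump is certified and has at least $c$ elements;
\item[(c)] the question is answered: for \textsc{short} the list for $G_\kappa$ is certified; for \textsc{letter} it is certified and has at least $c$ elements; for \textsc{per} the procedure of Lemma~\ref{lem:evalper} with $G_\kappa$ and $s_\kappa$ outputs a number; for \textsc{loc}$(i)$ at least $i$ elements of $P$ follow $s_K$ in the direction of level $K$.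
\end{enumerate}
Its \emph{answer} is then, respectively, the bit telling whether the list has fewer than $c$ elements, the symbol at the $c$-th element, the number, or the symbol at the boundary $i$ steps after $s_K$, which Lemma~\ref{lem:F1} finds as $i\le R^5$.

Let $\mathfrak G$ be the set of sequences $(G_0,\dots,G_h)$, $0\le h<K$, of integers in $[0,m]$ such that each $G_{k+1}-G_k$ is a multiple of $\gamma_{k+1}$ of absolute value at most $2wr_k$. Since $\gamma_{k+1}=r_k/(16R^5)$, each difference has at most $64wR^5+1\le R^6$ possible values, so
\begin{equation}\label{eq:nguides}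
|\mathfrak G|\le K(m+1)R^{6H}\le K(m+1)(mR)^6=m^{O(1)} .
\end{equation}
The set $\mathfrak G$ depends only on $m$ and $w$.

\begin{lemma}\label{lem:exec}
\begin{enumerate}
\item[(i)] For fixed $\Pi,\mathcal G,s$, whether the execution is certified, and its answer, are computable in $\mathbf{AC}^0$ from $\lambda$.
\item[(ii)] If the execution from $s=\operatorname{pos}(a)$ is certified, then $\operatorname{val}_\Pi(a)$ is defined and equals the answer.
\item[(iii)] If $(\Pi,a)$ is robust, the execution from $\operatorname{pos}(a)$ is certified for some guide $\mathcal G\in\mathfrak G$.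
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $\phi_0,\dots,\phi_{k-1}$ are all \textsc{stay}, then $s_k=s$. Otherwise let $k'<k$ be the last level with a jump. Then $s_k$ is determined by $\lambda$, $k'$, the direction, $\phi_{k'}$ and $G_{k'}$, and does not depend on $s_{k'}$. All these data except $\lambda$ are fixed with $\Pi$ and $\mathcal G$. So all $s_k$ are computed side by side, then all conditions in (a)--(c) and the answer, in a depth independent of the number of levels.

(ii) By induction $s_k$ is the position of $a_k$: if so for $k$, then $a_k$ is close to $G_k$ by (a), and at a jump (b) and \eqref{eq:cert} show that the list is $\mathcal M_l(a_k)$ and that $a_{k+1}$ exists at position $s_{k+1}$. The answer equals the value by \eqref{eq:cert} for \textsc{short} and \textsc{letter}, by Lemma~\ref{lem:evalper} for \textsc{per}, and by definition for \textsc{loc}.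

(iii) Let $p_k$ be the position of $a_k$ in $\lambda$ and $G_k=\gamma_k\lfloor p_k/\gamma_k\rfloor$, so $0\le G_k\le N$ and $0\le p_k-G_k<\gamma_k$. By induction $s_k=p_k$: at a jump, (R1) and \eqref{eq:cert} certify the list, which then equals $\mathcal M_l(a_k)$ and has a $c$-th element $a_{k+1}$. This gives (a) and (b), and (c) follows from (R1) with \eqref{eq:cert}, from (R2) with Lemma~\ref{lem:evalper}, or from $a_K+i\le n$. A jump at level $k$ passes at most $(D+2T)g_k\le1.1r_k$ letters, so $|p_{k+1}-p_k|\le1.1wr_k$ and $|G_{k+1}-G_k|\le1.1wr_k+\gamma_k\le2wr_k$. Both $G_k$ and $G_{k+1}$ are multiples of $\gamma_{k+1}=\gamma_k/R$. Hence $\mathcal G\in\mathfrak G$.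
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:align}]
For $s,t$ with $\lambda_1(s)\ne\bot\ne\lambda_2(t)$, put $(s,t)\in\operatorname{Rel}$ unless there are a probe $\Pi$ and guides $\mathcal G_1,\mathcal G_2\in\mathfrak G$ for $\Pi$ such that the executions of $(\Pi,\mathcal G_1)$ from $s$ in $\lambda_1$ and of $(\Pi,\mathcal G_2)$ from $t$ in $\lambda_2$ are both certified and their answers differ. By Lemma~\ref{lem:exec}(i), \eqref{eq:nprobes} and \eqref{eq:nguides}, this is a negated OR of polynomially many circuits of constant depth and polynomial size, with the probes and guides hard-wired.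

Let $\lambda_1,\lambda_2$ be views of the same $x\in\Gamma^n$; then $1\le n\le N_1<m$. For a pair $(\operatorname{pos}_1(a),\operatorname{pos}_2(a))$, certified answers on both sides equal $\operatorname{val}_\Pi(a)$ by Lemma~\ref{lem:exec}(ii), and this value does not depend on the weight. So the pair is in $\operatorname{Rel}$. For a pair $(\operatorname{pos}_1(a),\operatorname{pos}_2(b))$ with $a\ne b$, take $\Pi$ from Lemma~\ref{lem:sep}. By Lemma~\ref{lem:exec}(iii) both executions are certified for suitable guides in $\mathfrak G$, and by (ii) their answers are $\operatorname{val}_\Pi(a)\ne\operatorname{val}_\Pi(b)$. So the pair is not in $\operatorname{Rel}$.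
\end{proof}

This completes the proof of Theorem~\ref{thm:B}(1) and, with $A=\{\mathtt a\}$, $B=\{\mathtt b\}$, $C=\{\mathtt c\}$, $w=2$, of Theorem~\ref{thm:A}.

\begin{remark}
Condition \eqref{eq:star} enters through Lemma~\ref{lem:V}. If a letter of the hidden word could occupy different lengths within one half, equal factors would no longer look equal, and neither occurrence counts nor periods could be read off. The circuits constructed are non-uniform, since the hash families in Lemma~\ref{lem:F1} and the samples in Lemma~\ref{lem:F2} are obtained by probabilistic existence arguments.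
\end{remark}

\begin{thebibliography}{1}
\bibitem{tsp} \emph{Tree-Structured Problems and Parallel Computation}, \texttt{https://core.ac.uk/download/186454676.pdf}.
\end{thebibliography}
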